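# Triangle-free graphs without long induced colorful paths

## Proper colorings, colorful paths, and Ramsey's theorem

All graphs are finite and simple, and $[n]$ denotes $\{1,\dots,n\}$.

**Definition (proper coloring, chromatic number).** A coloring of the vertices of a graph $G$ is proper if adjacent vertices get different colors. The chromatic number $\chi(G)$ is the least number of colors in a proper coloring, and $G$ is $k$-chromatic if $\chi(G)=k$. For example, $\chi(C_5)=3$. Note that a proper coloring may use far more than $\chi(G)$ colors: giving the four vertices of $C_4$ four different colors is proper, although $\chi(C_4)=2$.

In this talk two kinds of colorings appear together. A *colored graph* is a graph with a fixed proper coloring, always called $c$. Auxiliary proper colorings, used only to estimate chromatic numbers, are called $\varphi$. "Color" without further comment means $c$-color.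

**Definition (induced path).** A path in $G$ is induced if $G$ has no edges between its vertices other than the edges of the path. In $C_5$ any four consecutive vertices form an induced path. The path through all five vertices is not induced, because its ends are adjacent.

**Definition (colorful path).** A path in a colored graph is colorful if its vertices have pairwise distinct colors. Let $C_5=u_1u_2u_3u_4u_5$ have colors $1,2,1,2,3$ in this order. Then $u_4u_5u_1$, with colors $2,3,1$, is an induced colorful path on three vertices. The path $u_1u_2u_3$ is not colorful. No path on four vertices is colorful, because there are only three colors.

**Definition (triangle-free).** A graph is triangle-free if it contains no $K_3$. Equivalently, the neighborhood of every vertex is an independent set. Every cycle of length at least $4$ is an example.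

One textbook theorem is needed.

**Ramsey's theorem.** For all $r,m\ge 1$ there is an $N$ such that for every coloring of the pairs of elements of $[N]$ with $r$ colors there is a homogeneous set of size $m$, that is, an $m$-subset of $[N]$ all of whose pairs have the same color. For $r=2$ and $m=3$ one may take $N=6$. Any such $N$ satisfies $N\ge m$, since otherwise $[N]$ has no $m$-subset.

## The conjecture on $k$ vertices, and three theorems

A colored graph of large chromatic number must contain long colorful paths; we shall see this in a moment. Can we also find one that is induced? Complete graphs show that some hypothesis is needed: $K_3$ is $3$-chromatic and has no induced path on three vertices. The following conjecture, attributed to N.R. Aravind, appears in "Induced colorful trees and paths in large chromatic graphs" (http://www.cs.wpi.edu/~gsarkozy/Cikkek/78.pdf).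

**Conjecture 1.** In any proper coloring of any triangle-free $k$-chromatic graph $G$ there is an induced colorful path on $k$ vertices.

Is it true? It is true for $k\le 4$ and false for every $k\ge 5$. Here is what we shall prove on the negative side.

**Theorem 1.** There is a triangle-free graph with $\chi=5$ and a proper coloring of it with no induced colorful path on $5$ vertices.

**Theorem 2.** For every $k\ge 5$ there is a triangle-free graph with $\chi=k$ and a proper coloring of it with no induced colorful path on $k$ vertices.

**Theorem 3.** For every $k\ge 1$ there is a triangle-free graph with $\chi=k$ and a proper coloring of it in which every induced colorful path has at most $k-\lfloor (k-1)/4\rfloor$ vertices.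

For $k\ge5$ the bound in Theorem 3 is at most $k-1$, so Theorem 3 contains the other two. We prove the theorems separately because Theorem 1 contains the main idea in a much smaller construction.

## Increasing paths and the cases $k\le 4$

**Without "induced" the statement holds.** Let the colors be integers. For a vertex $v$ let $\varphi(v)$ be the largest number of vertices on a path ending at $v$ along which the colors strictly increase. If $uv$ is an edge with $c(u)<c(v)$, then an increasing path ending at $u$ has only colors below $c(v)$, so it avoids $v$ and can be extended by $v$. Hence $\varphi(v)\ge\varphi(u)+1$, and $\varphi$ is a proper coloring. If the longest increasing path has $m$ vertices, then $\varphi$ takes values in $[m]$, so $m\ge\chi(G)$. Thus every colored $k$-chromatic graph has a colorful path on $k$ vertices. (This is the easy use of the Gallai–Roy argument.)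

The sensible first approach to Conjecture 1 is to take this path and argue that it has no chords, or can be chosen without chords. Let us see how far that goes.

For $k=1$ and $k=2$ we need a vertex and an edge, and these exist.

For $k=3$ the increasing path $x_1x_2x_3$ could only have the chord $x_1x_3$, which would give a triangle. So it is induced. Here is a second argument, which shows what the absence of induced colorful paths means. Suppose a triangle-free colored graph has no induced colorful path on three vertices. If $u,w$ are two neighbors of $v$, the path $uvw$ is induced, so it is not colorful; since $c(u)\ne c(v)\ne c(w)$, this means $c(u)=c(w)$. So all neighbors of a vertex have one common color. Fix a vertex $u$ of a component with at least one edge, let $a=c(u)$, and let $b$ be the common color of the neighbors of $u$. Along any path $w_0=u,w_1,w_2,\dots$ we have $c(w_1)=b$, and $c(w_{i+1})=c(w_{i-1})$ because both are neighbors of $w_i$. So the colors alternate $a,b,a,b,\dots$, the component uses only two colors, and the graph is bipartite. Hence $\chi\le2$.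

For $k=4$ the increasing path $x_1x_2x_3x_4$ cannot have the chords $x_1x_3$ or $x_2x_4$, which close triangles. But nothing forbids the chord $x_1x_4$: in $C_4$ colored $1,2,3,4$ around the cycle, the increasing path has exactly this chord. This is where the approach stops. The case $k=4$ is nevertheless true. Babu, Basavaraju, Chandran and Francis (*On induced colourful paths in triangle-free graphs*, Discrete Appl. Math. 255 (2019)) proved that every properly colored graph $G$ with girth at least $\chi(G)$ has an induced colorful path on $\chi(G)$ vertices, and triangle-free graphs have girth at least $4$. We quote this only to know that Conjecture 1 holds at $k=4$; it is not used in any proof below.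

Keep the chord $x_1x_4$ in mind: the counterexample will be built around it.

## Apex vertices of a new color: $\chi$ and path length grow together

To disprove the conjecture we want to raise $\chi$ without lengthening induced colorful paths. The most natural operation raises both by one.

**Lemma 1.** Let $G$ be triangle-free with $\chi(G)=k\ge1$ and a proper coloring with colors $1,\dots,s$ in which all induced colorful paths have at most $\ell$ vertices. Then there is a triangle-free $G'$ with $\chi(G')=k+1$ and a proper coloring in which all induced colorful paths have at most $\ell+1$ vertices.

**Step 1: the construction.** We want vertices that, in any proper $k$-coloring $\varphi$, take away one $\varphi$-color from a whole copy of $G$. We also want each new vertex to see only one $c$-color, so that it is useless inside a colorful path. Let $N=k(s-1)+1$; then $N\ge s$. Take vertices $\sigma_1,\dots,\sigma_N$ of color $0$. For each $s$-set $\tau\subseteq[N]$ take a copy $G_\tau$ of $G$, recolored by a bijection $[s]\to\tau$. Join $\sigma_i$ to all vertices of color $i$ in all copies. The new coloring is proper, since the colors in the copies are nonzero.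

**Step 2: no triangles.** The $\sigma_i$ are pairwise non-adjacent, and all neighbors of $\sigma_i$ have color $i$, so they are pairwise non-adjacent. Hence a triangle would lie inside one copy $G_\tau$, and these are triangle-free.

**Step 3: the chromatic number.** Coloring every copy with $k$ colors and all $\sigma_i$ with one further color shows $\chi(G')\le k+1$. Suppose $\varphi$ is a proper $k$-coloring of $G'$. Since $N=k(s-1)+1$, some $s$ indices, forming a set $\tau$, have a common value $\varphi(\sigma_i)=\alpha$. Every vertex of $G_\tau$ has its color $i$ in $\tau$, so it is adjacent to $\sigma_i$ and avoids $\alpha$. So $\varphi$ colors $G_\tau$ with at most $k-1$ colors, contradicting $\chi(G)=k$.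

**Step 4: the paths.** In a colorful path no $\sigma_i$ is interior, since its two path-neighbors would both have color $i$. At most one vertex of the path has color $0$. So the path consists of a path in one copy $G_\tau$ plus at most one $\sigma_i$. If the path is induced, the part in $G_\tau$ is an induced colorful path of a copy of $G$, with at most $\ell$ vertices. The total is at most $\ell+1$. $\square$

For instance, apply the construction to $K_2$ with colors $1,2$, so that $k=s=2$ and $N=3$. For each pair $\{i,j\}\subseteq[3]$ we get a path from $\sigma_i$ to $\sigma_j$ through two vertices of colors $i$ and $j$. The result is a $9$-cycle with colors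
$$0,1,2,0,2,3,0,3,1 .$$
It is $3$-chromatic. Any four consecutive vertices have a color-$0$ vertex between two vertices of the same color or contain two vertices of color $0$. So the longest colorful paths have three vertices.

**Why this alone creates no counterexample.** If $G$ has an induced colorful path on $\ell$ vertices with an end of color $i$ (in some copy $G_\tau$), then prepending $\sigma_i$ gives an induced colorful path on $\ell+1$ vertices: $\sigma_i$ is adjacent only to vertices of color $i$, and the path has just one. So the construction raises both numbers by exactly one when $\ell$ is attained. It preserves a gap between $\chi$ and path length but never creates one. However, it does show that one counterexample at $k=5$ is enough.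

**Proof of Theorem 2 from Theorem 1.** We claim that for every $k\ge5$ there is a triangle-free graph with $\chi=k$ and a proper coloring in which every induced colorful path has at most $k-1$ vertices. For $k=5$ this is Theorem 1, since an initial piece on $5$ vertices of a longer induced colorful path is again induced and colorful. Lemma 1 leads from $k$ to $k+1$. $\square$

The rest of the work is to create the gap.

## Recycling old colors, and why the pairs must point upward

The extra vertex in Lemma 1 is gained because the apex vertices have a new color. So give them old colors. Let $H$ be triangle-free, colored with $1,2,3,4$, and $\chi(H)=4$. For ordered pairs $(i,l)$ of distinct elements of $[N]$ take a vertex $p(i,l)$ of color $l$. For each $4$-set $\tau=\{t_1<t_2<t_3<t_4\}$ take a copy $H_\tau$ with color $a$ replaced by $t_a$. Fix a function $f:[4]\to[4]$ with $f(a)\ne a$, and join all vertices of color $t_a$ in $H_\tau$ to $p(t_a,t_{f(a)})$.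

All neighbors of $p(i,l)$ have color $i$, so no $p$-vertex is interior in a colorful path. On a colorful path with five vertices the three interior vertices would lie in one $H_\tau$, and all five colors would lie in the $4$-set $\tau$. So there is no colorful path on five vertices at all. If $\chi$ were $5$, we would be done.

But the graph is $4$-colorable. Put $\varphi(p(i,l))=1$ if $i<l$, and $\varphi(p(i,l))=2$ if $i>l$. In every $H_\tau$ give the classes $t_1,t_2,t_3,t_4$ the $\varphi$-colors $2,3,4,1$. Classes $t_2,t_3$ cause no conflict, because the $p$-vertices use only $1$ and $2$. Since $f(1)>1$, class $t_1$ is joined to vertices of $\varphi$-color $1$ and has $\varphi$-color $2$. Since $f(4)<4$, class $t_4$ is joined to vertices of $\varphi$-color $2$ and has $\varphi$-color $1$. So $\varphi$ is proper.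

The failure is precise. Ramsey's theorem can make all upward pairs $i<l$ agree, and all downward pairs agree, but it cannot make the two agree with each other. So we use upward pairs only. Then the top class $t_4$ has nowhere to go within $\tau$, and we must send it to a fifth color $t_5>t_4$. The other three classes can still be sent to the old color $t_4$.

What does the fifth color cost? A colorful path on five vertices will have to use $t_5$, which occurs only on the vertex $p(t_4,t_5)$. That vertex is an end of the path, and its neighbor on the path has color $t_4$. So the path is
$$p(t_4,t_5),\ x,\ y,\ z,\ w \qquad\text{with } c(x)=t_4 ,$$
where (as we shall check) $x,y,z,w$ lie in the copy of $H$. We can therefore win if $H$ has this property: *no induced colorful path on $4$ vertices starts at a vertex of color $4$.* We now construct such a graph, by forcing the chord $xw$.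

## A 4-chromatic gadget from three seven-cycles

**Where the gadget comes from.** Take odd cycles colored $1,2,3$ and add vertices of color $4$, each joined to independent sets in the cycles. The color-$4$ vertices must be numerous enough to forbid a proper $3$-coloring. A colorful path $x,y,z,w$ with $c(x)=4$ goes from $x$ to three consecutive vertices $y,z,w$ of one cycle, with three distinct colors. To force the chord $xw$ we want the neighborhoods of the color-$4$ vertices to contain both ends of such a triple or neither.

The $5$-cycle is too short. A proper coloring of $C_5$ with three colors has one vertex alone in its class. Call that vertex $v_0$ and its color $3$; the other vertices $v_1,v_2,v_3,v_4$ then alternate $2,1,2,1$. The triples with distinct colors are $(v_4,v_0,v_1)$, $(v_0,v_1,v_2)$ and $(v_3,v_4,v_0)$. They force $v_0,v_2,v_3$ to be treated alike, but $v_2v_3$ is an edge, and a vertex joined to both creates a triangle. On the $7$-cycle this obstacle disappears.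

**The colored cycle $C$.** Let $C=v_0v_1\dots v_6$ be the $7$-cycle in which $v_0,\dots,v_6$ are colored $3,2,1,2,1,2,1$. This is a proper coloring. Partition $V(C)$ into the four *parts*
$$\{v_1,v_6\},\quad \{v_0,v_2,v_5\},\quad \{v_3\},\quad \{v_4\}.$$
Each part is independent: no two of $v_1,v_6$, and no two of $v_0,v_2,v_5$, are consecutive on the cycle.

**Property (P).** If $y,z,w$ are consecutive on $C$ and have three distinct colors, then $y$ and $w$ lie in the same part.

To check this, note that such a triple contains $v_0$, the only vertex of color $3$. The triples containing $v_0$ are, up to reversal, $(v_6,v_0,v_1)$, $(v_0,v_1,v_2)$ and $(v_5,v_6,v_0)$. Their end pairs $\{v_6,v_1\}$, $\{v_0,v_2\}$, $\{v_5,v_0\}$ each lie in one part.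

**The gadget $M$.** Take three disjoint colored copies $C^1,C^2,C^3$ of $C$. For each triple $(E_1,E_2,E_3)$, where $E_j$ is a part of $C^j$, add a vertex $x_{E_1E_2E_3}$ of color $4$ adjacent exactly to $E_1\cup E_2\cup E_3$. Let $X$ be the set of these $4^3=64$ vertices.

**Lemma 2.** (a) $M$ is triangle-free, properly colored, and $\chi(M)=4$. (b) No induced colorful path of $M$ on $4$ vertices has an end in $X$.

**Proof of (a).** The coloring is proper on the cycles, and $X$ is exactly the class of color $4$ and is independent. A triangle would contain at most one vertex of $X$. The neighborhood $E_1\cup E_2\cup E_3$ of a vertex of $X$ is independent, because parts are independent and there are no edges between different cycles. So no triangle contains a vertex of $X$, and the $7$-cycles contain none. The given coloring shows $\chi(M)\le4$.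

Suppose $\varphi$ is a proper coloring of $M$ with colors $1,2,3$. Each $C^j$ is an odd cycle, so $\varphi$ uses all three colors on it. Choose a vertex of $C^j$ with $\varphi$-color $j$, and let $E_j$ be the part containing it. Then $x_{E_1E_2E_3}$ has neighbors of $\varphi$-colors $1$, $2$ and $3$, a contradiction.

**Proof of (b).** Let $x,y,z,w$ be a colorful path with $x\in X$. Since $X$ is the whole class of color $4$, none of $y,z,w$ lies in $X$. So they are consecutive vertices of one cycle $C^j$, and they have three distinct colors. By (P), $y$ and $w$ lie in the same part of $C^j$. Now $x$ is adjacent to $y$, so it is adjacent to the whole part of $y$, and hence to $w$. The edge $xw$ is a chord, so the path is not induced. $\square$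

Part (b) is really about ends. There are induced colorful paths on four vertices in $M$ with an interior vertex in $X$. For example, let $E_1=\{v_0,v_2,v_5\}$ in $C^1$, $E_2=\{v_3\}$ in $C^2$, and let $E_3$ be arbitrary. With $x=x_{E_1E_2E_3}$, the path from $v_0$ in $C^1$ to $x$ and then to $v_3$, $v_4$ in $C^2$ has colors $3,4,2,1$. It is induced, since $v_4\notin E_2$ and there are no edges between the cycles.

## The five-chromatic counterexample: proof of Theorem 1

**Step 1: the construction.** We carry out the upward scheme with $H=M$. Let $N$ be such that every $4$-coloring of the pairs of $[N]$ has a homogeneous set of size $5$. Define $G$ and its coloring $c$ with colors in $[N]$ as follows.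

- For $1\le i<l\le N$ there is a vertex $p(i,l)$ of color $l$.
- For each $\tau=\{t_1<t_2<t_3<t_4<t_5\}\subseteq[N]$ there is a copy $M_\tau$ of $M$, with color $a\in\{1,2,3,4\}$ replaced by $t_a$. So its $X$-vertices have color $t_4$.
- Every vertex of $M_\tau$ of color $t_a$ with $a\in\{1,2,3\}$ is joined to $p(t_a,t_4)$. Every vertex of $M_\tau$ of color $t_4$ is joined to $p(t_4,t_5)$. There are no other edges.

The coloring is proper: the edges outside the copies join color $t_a$ with $a\le 3$ to color $t_4$, or color $t_4$ to color $t_5$. Reading off the last item of the construction also gives the key property.

**Property (1).** All neighbors of $p(i,l)$ have color $i$.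

**Step 2: no triangles.** By (1), the neighbors of $p(i,l)$ all have the same color, so they are pairwise non-adjacent and no triangle contains a $p$-vertex. There are no edges between different copies $M_\tau$, and each copy is triangle-free by Lemma 2(a).

**Step 3: $\chi(G)=5$.** The $p$-vertices are pairwise non-adjacent. Color them all with one color and each $M_\tau$ with four others; so $\chi(G)\le5$. For the lower bound we let Ramsey's theorem find a copy of $M$ which has lost a color. Suppose $\varphi$ is a proper $4$-coloring of $G$. Color each pair $\{i<l\}$ by $\varphi(p(i,l))$ and take a homogeneous $5$-set $\tau=\{t_1<\dots<t_5\}$, with value $\alpha$. Every vertex of $M_\tau$ is adjacent to one of $p(t_1,t_4),p(t_2,t_4),p(t_3,t_4),p(t_4,t_5)$, and all of these have $\varphi$-color $\alpha$. So no vertex of $M_\tau$ has $\varphi$-color $\alpha$, and $M_\tau$ is properly colored with at most $3$ colors. This contradicts Lemma 2(a).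

**Step 4: no induced colorful path on 5 vertices.** Suppose $x_1x_2x_3x_4x_5$ is one. We show that it must have the form found in the previous section.

By (1), a $p$-vertex in the interior would have two path-neighbors of the same color. So $x_2,x_3,x_4$ are not $p$-vertices. They are consecutive on the path and there are no edges between different copies, so they lie in a common $M_\tau$.

Each of $x_1,x_5$ either lies in $M_\tau$, with color among $t_1,\dots,t_4$, or is a $p$-vertex adjacent to a vertex of $M_\tau$. In the latter case it is $p(t_a,t_4)$ with $a\le3$, of color $t_4$, or $p(t_4,t_5)$, of color $t_5$. So all five vertices have colors in $\{t_1,\dots,t_5\}$, and since the colors are distinct, all five occur.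

Color $t_5$ can occur only on $p(t_4,t_5)$, which must be an end; by symmetry let $x_1=p(t_4,t_5)$. By (1), $x_2$ has color $t_4$. So $x_2$ is an $X$-vertex of $M_\tau$.

If $x_5$ were a $p$-vertex, its color would be $t_4$ or $t_5$. These colors are already used by $x_2$ and $x_1$. So $x_5\in M_\tau$.

Now $x_2x_3x_4x_5$ is an induced colorful path on $4$ vertices of $M_\tau$ with an end in $X$. This contradicts Lemma 2(b). $\square$

Conjecture 1 is therefore false for $k=5$, and by the deduction of Theorem 2 above it is false for every $k\ge5$.

## Replacing single vertices by colored graphs: proof of Theorem 3

In Theorem 1 each $p(i,l)$ is a single vertex and can remove only one $\varphi$-color from a gadget. To remove $k$ colors at once, we replace the vertices $p(i,1),\dots,p(i,N)$ by a large graph $S_i$ assembled from copies of a $k$-chromatic graph $F$. Since a gadget without these $k$ colors still needs $4$ colors, the total becomes at least $k+4$. The hope is that paths lengthen by only $3$.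

**Definition (feasible pair).** The pair $(k,\ell)$ is feasible if some triangle-free $F$ with $\chi(F)\ge k$ has a proper coloring in which every induced colorful path has at most $\ell$ vertices. For example, $(3,3)$ is feasible via $C_5$ colored with three colors, and $(4,4)$ is feasible via $M$: a colorful path has no more vertices than there are colors.

The inequality $\chi(F)\ge k$ may be replaced by equality. Deleting a vertex lowers $\chi$ by at most one, since the vertex can be put back with a new color. So deleting vertices one at a time reaches a graph with $\chi=k$ exactly. It is an induced subgraph of $F$, so its induced paths are induced in $F$.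

**Proposition 1.** If $(k,\ell)$ is feasible with $k,\ell\ge1$, then $(k+4,\ell+3)$ is feasible.

**Step 1: the parameters.** Let $F$ with coloring $c_F:V(F)\to[s]$ witness that $(k,\ell)$ is feasible. Put
$$b=(s-1)\binom{k+3}{k-1},$$
and let $N$ be such that every coloring of the pairs of $[N]$ with $1+\binom{k+3}{k}$ colors has a homogeneous set of size $b+5$. Then $N\ge b+5\ge s$, since $\binom{k+3}{k-1}\ge1$.

**Step 2: the $S$-side.** The purpose of $S_i$ is that under any proper $\varphi$ with few colors, the vertices of color $l$ in $S_i$ show many $\varphi$-colors, for almost every $l$. For each $i\in[N]$ let $S_i$ be the disjoint union of copies $F_{i,\pi}$ of $F$ over all injections $\pi:[s]\to[N]$, where the copy of $v$ gets color $\pi(c_F(v))$. All these copies are disjoint, also for different $i$. Call them *$S$-components*. Since $\pi$ is injective, $F_{i,\pi}$ is properly colored, and its colorful paths are exactly those of $F$.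

**Step 3: the $R$-side.** Now we attach gadgets to all places where they could be needed. For each $\tau=\{t_1<\dots<t_5\}\subseteq[N]$ and each $Y=(Y_1,Y_2,Y_3,Y_4)$, where

- for $j\le3$, $Y_j$ is a set of $k$ vertices of $S_{t_j}$, all of color $t_4$, and
- $Y_4$ is a set of $k$ vertices of $S_{t_4}$, all of color $t_5$,

take a copy $M_{\tau,Y}$ of $M$ with color $a$ replaced by $t_a$. Call it an *$R$-component*. Join each of its vertices of color $t_j$ to all of $Y_j$, for $1\le j\le4$. Let $G$ be the resulting graph. There are no other edges, so every edge lies inside a component or joins an $R$-component to an $S$-component.

The coloring is proper: an edge between $R$ and $S$ joins color $t_j$ with $j\le3$ to color $t_4$, or color $t_4$ to color $t_5$. The construction gives two properties, which play the role of (1).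

**Property (2).** All neighbors in $R$-components of a vertex of $S_i$ have color $i$. Indeed, if the vertex lies in $Y_j\subseteq S_{t_j}$, then $i=t_j$, and it is joined to vertices of color $t_j$ of $M_{\tau,Y}$.

**Property (3).** A vertex of color $t_j$ in $M_{\tau,Y}$ has all its $S$-neighbors of color $t_4$ if $j\le3$, and of color $t_5$ if $j=4$. Indeed, its $S$-neighbors are the vertices of $Y_j$.

As a check, take $F=K_1$, so $k=\ell=s=1$ and $b=0$. Then $S_i$ is a set of $N$ isolated vertices, one of each color $l$, and $Y$ is determined by $\tau$. The one of color $l$ in $S_i$ is $p(i,l)$ when $i<l$, while those with $l\le i$ are joined to nothing. So we get the construction of Theorem 1 again (for a suitable $N$), up to isolated vertices.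

**Step 4: no triangles.** Components are triangle-free, and there are no edges between two $R$-components or between two $S$-components. So a triangle would have vertices on both sides. If it has exactly one $S$-vertex, its other two vertices are adjacent $R$-vertices of equal color by (2). If it has exactly one $R$-vertex, the other two are adjacent $S$-vertices of equal color by (3). Both are impossible in a proper coloring.

**Step 5: for each $i$, few colors $l$ are bad.** To prove $\chi(G)\ge k+4$, suppose $\varphi:V(G)\to[k+3]$ is a proper coloring. Let $A_{i,l}$ be the set of $\varphi$-colors on the vertices of $c$-color $l$ in $S_i$. Call $(i,l)$ *bad* if $|A_{i,l}|\le k-1$. We claim that for each $i$ at most $b$ values of $l$ are bad.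

Otherwise there are at least $b+1=(s-1)\binom{k+3}{k-1}+1$ bad values $l$. For each of them choose a $(k-1)$-subset of $[k+3]$ containing $A_{i,l}$. By the pigeonhole principle, some $s$ of these values have the same chosen subset $B$. Let $\pi$ be an injection of $[s]$ onto these $s$ values. Every vertex of $F_{i,\pi}$ has its $c$-color $l$ among them, so its $\varphi$-color lies in $A_{i,l}\subseteq B$. So $\varphi$ properly colors a copy of $F$ with at most $k-1$ colors, contradicting $\chi(F)\ge k$. (For $k=1$ this says that $F$ has no vertices, which contradicts $\chi(F)\ge1$.)

**Step 6: a gadget that has lost $k$ colors.** Now we use Ramsey's theorem to make the many visible colors the same in four places. Label each pair $i<l$ "bad" if $(i,l)$ is bad, and otherwise label it by some $k$-subset of $A_{i,l}$. There are at most $1+\binom{k+3}{k}$ labels, so there is a homogeneous set $T$ with $|T|=b+5$. If its label were "bad", then $i=\min T$ would have at least $b+4$ bad values $l$, contradicting Step 5. So the label is a $k$-set $A$.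

Choose $t_1<\dots<t_5$ in $T$. Then $A\subseteq A_{t_j,t_4}$ for $j\le3$, and $A\subseteq A_{t_4,t_5}$. For $j\le3$ pick, for each element of $A$, a vertex of $S_{t_j}$ of $c$-color $t_4$ having that $\varphi$-color. These are $k$ distinct vertices, and they form $Y_j$. Pick $Y_4$ in the same way from the vertices of $c$-color $t_5$ in $S_{t_4}$. So $\varphi(Y_j)=A$ for all $j$, and the gadget $M_{\tau,Y}$ exists in $G$. Each of its vertices is joined to all of some $Y_j$ and therefore avoids $A$. Only $(k+3)-k=3$ colors remain, so $M_{\tau,Y}$ is properly $3$-colored, contradicting Lemma 2(a). Hence $\chi(G)\ge k+4$.

**Step 7: a colorful path crosses between the sides at most once.** Let $P$ be an induced colorful path of $G$. Cut $P$ into maximal segments lying in single components. An edge of $P$ between different components joins $R$ to $S$, so $R$-segments and $S$-segments alternate.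

An $S$-segment is not flanked by $R$-vertices on both sides. It lies in a single $S_i$, so by (2) both flanking vertices would have color $i$, and $P$ would not be colorful.

An $R$-segment $Q\subseteq M_{\tau,Y}$ is not flanked by $S$-vertices $y,y'$ on both sides. Suppose it is, and let $q,q'$ be the ends of $Q$ (possibly equal) adjacent to $y,y'$ respectively. By (3), $c(y)$ and $c(y')$ lie in $\{t_4,t_5\}$. They are distinct, say $c(y)=t_5$ and $c(y')=t_4$. By (3) again, $c(y)=t_5$ forces $c(q)=t_4$. So $c(q)=c(y')$. The vertices $q$ and $y'$ are distinct, one lying in $R$ and the other in $S$, so $P$ is not colorful, a contradiction.

If $P$ had three or more segments, one of them would be flanked on both sides. So $P$ consists of at most one $R$-segment $Q$ and at most one $S$-segment.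

**Step 8: counting vertices.** The $S$-segment, if present, is an induced colorful path in a copy of $F$, so it has at most $\ell$ vertices. If there is no $R$-segment, $|P|\le\ell$. If there is no $S$-segment, then $|P|\le4\le\ell+3$, because $M$ has only four colors.

Suppose both occur, and let $q$ be the end of $Q$ adjacent to the $S$-vertex $y$ of $P$. We show $|Q|\le3$.

If $c(q)\in\{t_1,t_2,t_3\}$, then $c(y)=t_4$ by (3). Since $P$ is colorful, $Q$ uses only $t_1,t_2,t_3$, and $|Q|\le3$.

If $c(q)=t_4$, then $q$ is an $X$-vertex, and $Q$ is an induced colorful path of a copy of $M$ with an end in $X$. It has at most $4$ vertices because $M$ has four colors, and it does not have exactly $4$ by Lemma 2(b). So $|Q|\le3$.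

In both cases $|P|\le\ell+3$. With Steps 4 and 6 this shows that $(k+4,\ell+3)$ is feasible. $\square$

**Proof of Theorem 3.** Put $\ell_k=k-\lfloor(k-1)/4\rfloor$. Then $\ell_k=k$ for $1\le k\le4$, and
$$\ell_{k+4}=k+4-\Big\lfloor\frac{k+3}{4}\Big\rfloor=k+4-\Big(\Big\lfloor\frac{k-1}{4}\Big\rfloor+1\Big)=\ell_k+3 .$$
The pairs $(k,k)$ for $k=1,2,3,4$ are feasible via $K_1$, $K_2$, $C_5$, $M$, each colored with $k$ colors, because then no colorful path has more than $k$ vertices. Proposition 1 and induction show that $(k,\ell_k)$ is feasible for all $k\ge1$. Deleting vertices, as explained after the definition of feasible pairs, gives $\chi=k$ exactly. $\square$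

For example, $\ell_5=4$ recovers Theorem 1, while $\ell_9=7$ and $\ell_{13}=10$ show the gap growing by one with every four steps. So for a triangle-free $k$-chromatic graph one cannot guarantee an induced colorful path on more than $k-\lfloor(k-1)/4\rfloor\approx\frac34k$ vertices. Together with the cases $k\le3$ done by hand and the cited theorem for $k=4$, Conjecture 1 holds exactly for $k\le4$.
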